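# A Turing degree with a universally splitting set and no wtt-top

## Cylinders over wtt-tops split universally

All sets are computably enumerable (c.e.) unless something else is said. For a c.e. set $B$ we write $B_s$ for the finite part enumerated before stage $s$. For a Turing functional $\Phi$ and a c.e. oracle $A$, $\Phi^A(x)[s]$ is the result of running $\Phi$ on $x$ with oracle $A_s$ for $s$ steps. The *use* of a convergent computation bounds all oracle queries it makes, so the computation survives as long as no number below the use enters $A$. We write $C\restriction t$ for the restriction of $C$ to numbers $<t$.

**Definition (splitting).** Two c.e. sets $A_1,A_2$ split $A$, written $A_1\sqcup A_2=A$, if $A=A_1\cup A_2$ and $A_1\cap A_2=\emptyset$. For example, the even elements of $A$ and the odd elements of $A$ split $A$.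

**Definition (universal splitting property).** $A$ has the universal splitting property (USP) if for every c.e. $B\le_T A$ there is a splitting $A_1\sqcup A_2=A$ into c.e. sets with $A_1\equiv_T B$. For example, a computable $A$ has the USP: every $B\le_T A$ is computable, and $A_1=A$, $A_2=\emptyset$ works.

**Definition (wtt-reducibility).** $B\le_{wtt}T$ if $B=\Gamma^T$ for a Turing functional $\Gamma$ for which there is a total computable $g$ such that the computation of $\Gamma^T(n)$ asks only questions $<g(n)$. For example, if $n\in B\iff f(n)\in T$ with $f$ computable, then $B\le_{wtt}T$ with $g(n)=f(n)+1$.

**Definition (wtt-top).** $A$ is a wtt-top if every c.e. $B\le_T A$ satisfies $B\le_{wtt}A$. A c.e. Turing degree is wtt-topped if it contains a wtt-top. For example, the $m$-complete set $K$ is a wtt-top, since every c.e. set is $m$-reducible to $K$.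

The USP asks that $A$ contain, as a splitting half, a representative of every c.e. degree below it. Being a wtt-top asks that everything below $A$ be below it with computably bounded use. The second property gives the first, up to a change of set inside the degree.

**Proposition 1.** Every wtt-topped c.e. degree contains a c.e. set with the USP.

*Proof.* Let $T$ be a wtt-top and let $\hat A=\{\langle x,k\rangle: x\in T,\ k\in\omega\}$, the cylinder over $T$. Then $\hat A\equiv_m T$. Let $B\le_T\hat A$ be c.e. We must split $\hat A$ with one half of the degree of $B$.

**Step 1: use the computable bound.** Since $B\le_T T$ and $T$ is a wtt-top, $B=\Gamma^T$ with a computable $g$ such that $\Gamma^X(n)[s]$ counts as convergent only if all queries are $<g(n)$. Choose a computable sequence $s_0<s_1<\cdots$ such that $B_{s_i}(n)=\Gamma^T(n)[s_i]$ for all $n<i$; it exists because $B=\Gamma^T$. Suppose $n<i$ and $n\in B_{s_{i+1}}\setminus B_{s_i}$. Then $\Gamma^T(n)$ has value $0$ at $s_i$ and $1$ at $s_{i+1}$, so some $x<g(n)$ lies in $T_{s_{i+1}}\setminus T_{s_i}$.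

**Step 2: define the splitting.** For each such $i$ and $n$ take the least such $x$ and put $\langle x,n\rangle$ into $A_1$. Put all other $\langle x,k\rangle$ with $x\in T_{s_{i+1}}\setminus T_{s_i}$ into $A_2$, and also all $\langle x,k\rangle$ with $x\in T_{s_0}$. Both sets are c.e. and $A_1\sqcup A_2=\hat A$. The infinitely many copies $\langle x,k\rangle$ serve one purpose: if several $n$ enter $B$ at once, accompanied by the same $x$, each of them has its own copy $\langle x,n\rangle$.

**Step 3: check $B\le_T A_1$.** We have $n\in B$ if and only if $n\in B_{s_{n+1}}$ or $\langle x,n\rangle\in A_1$ for some $x<g(n)$. Indeed, if $n$ enters $B$ after $s_{n+1}$, then $n\in B_{s_{i+1}}\setminus B_{s_i}$ for some $i\ge n+1$, and Step 2 applies. Conversely $\langle x,n\rangle\in A_1$ requires $n\in B$.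

**Step 4: check $A_1\le_T B$.** Consider $\langle x,n\rangle$. If $n\notin B$, it is not in $A_1$. If $n\in B_{s_0}$, it is not in $A_1$ either. Otherwise find the unique $i$ with $n\in B_{s_{i+1}}\setminus B_{s_i}$ and see whether $n<i$ and $\langle x,n\rangle$ was put into $A_1$ at that step. $\square$

So every wtt-topped degree contains a set with the USP. Is the converse true: if a degree contains a set with the USP, must it be wtt-topped?

## What changes without a computable bound

Step 1 of Proposition 1 rests entirely on $g$. When $n$ enters $B$, some number below $g(n)$ enters $T$, and $g(n)$ is known in advance, so there is a fixed finite list of places where $n$ can be coded. If $B=\Psi^A$ is only a Turing reduction, then $n$ entering $B$ is still accompanied by a number entering $A$, but that number is only below the current use of $\Psi^A(n)$, which moves. A set with the USP and no wtt-top nearby has to provide coding places by other means.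

The simplest degrees do not answer the question. The degree $\mathbf 0$ is wtt-topped, since a computable set is wtt-reducible to every set. The degree $\mathbf 0'$ is wtt-topped by $K$. For others we use the following results as given. Recall that $A$ is low if $A'\equiv_T\emptyset'$ and low$_2$ if $A''\equiv_T\emptyset''$.

* (i) If $A$ is low and has the USP, then $A$ is a wtt-top (Ambos-Spies and Fejer).
* (ii) If $A$ is incomplete and has the USP, then $A$ is low$_2$.
* (iii) (Theorem 1.2) There are c.e. sets with the USP which are not wtt-tops.

By (i), low degrees give no counterexample. Result (iii) gives a *set*, and its degree might still contain some other set that is a wtt-top. The question, from the report at http://www.cs.auckland.ac.nz/CDMTCS//researchreports/047rod.pdf, is whether Theorem 1.2 can be improved from sets to degrees. The answer is yes.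

**Theorem A.** There is a c.e. set $A$ with the USP such that for every c.e. $C\le_T A$ there is a c.e. $D\le_T A$ with $D\not\le_{wtt}C$. In particular $\deg(A)$ is not wtt-topped.

The last sentence follows at once: a wtt-top $C\equiv_T A$ would satisfy $D\le_{wtt}C$ for every c.e. $D\le_T C\equiv_T A$.

**Theorem B.**
1. Every wtt-topped c.e. degree contains a c.e. set with the USP. So the wtt-topped degrees form a *proper* subclass of the degrees containing USP sets.
2. Every non-wtt-topped degree containing a USP set is low$_2$ and not low. So the degree in Theorem A is low$_2$ and not low.
3. For $A$ as in Theorem A, no $\omega$-c.e. set $C\le_T A$ satisfies $D\le_{wtt}C$ for all c.e. $D\le_T A$.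

A set $C$ is $\omega$-c.e. if it has a computable $0$-$1$-valued approximation $c(x,s)$ with limit $C(x)$ that changes at most $b(x)$ times, for some computable $b$. For example, a difference $U\setminus V$ of c.e. sets is $\omega$-c.e. with $b(x)=2$, starting from value $0$.

## Diagonalizing against one bounded reduction

Take one c.e. set $C$ with $C=\Phi^A$, one functional $\Theta$ and one computable use bound $\theta$. We want a number $x$ with $D(x)\ne\Theta^C(x)$, and we want $D\le_T A$. Suppose for now that nobody else enumerates into $A$.

Choose a candidate $x$ and a permitting number $d(x)$, both new. Wait for $t_x=\theta(x)$ to converge. Call a stage *expansionary* when the agreement between $C$ and $\Phi^A$ has length exceeding the previous expansionary stage. At an expansionary stage $t_0>t_x$ with $\Theta^C(x)=0$, put $d(x)$ into $A$, but do not touch $D$ yet: this is a *round*. At the next expansionary stage $t_1$ compare.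

If $C\restriction t_x$ has not changed since $t_0$, put $x$ into $D$ and keep $A$ fixed below $t_1$ from now on. The agreement exceeds $t_0>t_x$ with uses $<t_1$, so $C\restriction t_x$ is frozen, and $\Theta^C(x)=0\ne1=D(x)$. If $C\restriction t_x$ has changed, choose a new $d(x)$ and wait for another chance. Since $C$ is c.e., a change on $t_x$ numbers happens at most $t_x$ times, so there are at most $t_x+1$ rounds.

The order matters. If we put $x$ into $D$ together with $d(x)$, then $C$ could use the entry of $d(x)$ to change below $t_x$, and $\Theta^C(x)$ could become $1$. So permission comes first, and $x$ enters $D$ only when $C$ has been seen not to respond. The oracle $A$ can still decide $x\in D$: follow the construction until $x\in D$, or until no round is running and the current $d(x)$ is not in the final $A$. After that no round can start.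

## One coding number per element of $B$ does not suffice

Now add a pair $(B,\Psi)$ with $B=\Psi^A$, for which we need a splitting $A_1\sqcup A_2=A$ with $A_1\equiv_T B$. The first thing to try is to assign to each $n\notin B$ one number $o(n)$. If $n$ enters $B$, put $o(n)$ into $A$ and $A_1$; put everything else that enters $A$ into $A_2$. The following sequence of events is not prevented.

At $t_0$ a round puts $d(x)$ into $A$, and $d(x)$ lies below the use of $\Psi^A(n)$. Before the next expansionary stage $t_1$, the number $n$ enters $B$ and $\Psi^A(n)$ converges again with value $1$; $C\restriction t_x$ does not change. At $t_1$ we put $x$ into $D$. Now $(B,\Psi)$ is treated: $n\in B$ forces $o(n)$ into $A$. If $o(n)$ lies below the use of $\Phi^A$ on $C\restriction t_x$, then $C\restriction t_x$ may change and $\Theta^C(x)$ may become $1$. The number $x$ cannot be withdrawn from $D$. The next candidate may be ruined through another $n$, and there are infinitely many $n$.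

One could delay the decision at $t_1$ until $(B,\Psi)$ has been treated and is quiet. Then the decision procedure for $D$ loses its reason to stop. On a tree, the round belongs to a node that guesses $B=\Psi^A$. If the guess is wrong, the wait for $(B,\Psi)$ may never end, while the node stays to the left of the true path and need not be cancelled. The search "until no round for $x$ is running" then does not halt. Finitely many exceptions could be tolerated, but infinitely many wrong pairs $(B,\Psi)$ are guessed at below the same $C=\Phi^A$, and each may leave such an $x$ behind. So a round must be settled at the next expansionary stage of $C=\Phi^A$, before $(B,\Psi)$ is treated.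

## Spare numbers and blocks of candidates

The remedy is to give each $n\notin B$ a finite *reserve* $R(n)$, containing $o(n)$ and some spare numbers labelled $x$. When a round for $x$ starts at $t_0$, we put into $A$, together with $d(x)$, one $x$-labelled number $y$ from each reserve $R(n)$ that has such labels. Whether $y$ goes into $A_1$ or $A_2$ is left undecided until $(B,\Psi)$ is treated next. If $n$ has entered $B$ by then, $y$ goes into $A_1$; it is already in $A$, so nothing new has to enter and the attack is not injured. If $n$ has not entered $B$, then $y$ goes into $A_2$, and $\Psi^A(n)=0$ is computed from the current $A$. If we now keep $A$ fixed below this use, $n$ cannot enter $B$ any more without a visible error of $\Psi$.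

Each round costs one spare number per reserve, and there are at most $t_x+1$ rounds. For instance let $t_x=1$ and $R(n)=\{o(n),y_0,y_1\}$ with $y_0,y_1$ labelled $x$. A first round uses $y_0$. If $0$ enters $C$, the round is unsuccessful, and if $n\notin B$ then $y_0$ goes into $A_2$. A second round uses $y_1$; now $C\restriction 1$ cannot change again, so this round succeeds, and $y_1$ goes to $A_1$ or $A_2$ according to $B(n)$.

One difficulty remains. To provide $t_x+1$ labels we must know $t_x=\theta(x)$ when the reserve is chosen. Reserves chosen earlier have no $x$-labels and can still injure the attack through their $o(n)$. We therefore discard all $R(m)$ with $m>n$ whenever $o(n)$ is used. Then successive injuries from old reserves happen at strictly decreasing indices $n$. The indices of the old reserves are below some number $M$, known when $\theta(x)$ has converged but not when $x$ was appointed. So first let a single candidate $x_0$ wait for its $\theta(x_0)$; when it converges, record $M$ and appoint $1+M$ further candidates. If $x_0$ fails through index $n<M$, later failures are through smaller indices, so at most $n<M$ of the new candidates can fail. With $M=3$ and $n=2$, at most two of four new candidates fail, through indices $1$ and $0$. With several splitting requirements we use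 several blocks of candidates: each new block either fails through a new splitting requirement or has a member that does not fail.

## The tree and the construction

Let $(W,\Phi)_e$ list all pairs of a c.e. set and a Turing functional. Let $(\Theta_j,\theta_j)$ list all pairs of a functional and a partial computable function, where $\Theta_j^X(x)[s]$ counts as convergent only if $\theta_j(x)[s]\downarrow$ and all queries are $<\theta_j(x)$. The requirements are:

* $P_e$, with $e$-th pair $(B,\Psi)$: if $B=\Psi^A$, there is a c.e. splitting $A_1\sqcup A_2=A$ with $A_1\equiv_T B$.
* $N_e$, with $e$-th pair $(C,\Phi)$: if $C=\Phi^A$, a c.e. set $D$ is built with $D\le_T A$, and $S_{e,j}$ holds for all $j$.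
* $S_{e,j}$: if $C=\Phi^A$, then it is not the case that $\theta_j$ is total and $D=\Theta_j^C$.

**Conventions.** $A_s$ is $A$ at the beginning of stage $s$. A stage ends as soon as a node enumerates numbers into $A$, so $A=A_s$ whenever a node is visited in stage $s$. Computations at stage $s$ have use, argument and value $<s$, and persist as long as the oracle does not change below the use. Only numbers *chosen* in the construction are ever enumerated into $A$. Let $h(s)$ be the maximum of $s$ and all numbers chosen before stage $s$. A number chosen at stage $s$ is always *fresh*: it is $>h(s)$ and different from all numbers chosen before. Hence:

(F1) A number chosen before stage $s$ is $\le h(s)$; a number chosen at a stage $\ge s$ is $>h(s)$. Also $h$ is nondecreasing and $h(s)\ge s$.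

**Tree.** List the requirements in order type $\omega$, with $N_e$ before every $S_{e,j}$. Nodes of level $k$ work for the $k$-th requirement. $P$- and $N$-nodes have outcomes $\infty<_L f$; $S$-nodes have the single outcome $0$. For incomparable nodes, $\gamma<_L\gamma'$ ($\gamma$ is to the left of $\gamma'$) means that $\gamma$ has the outcome $\infty$ and $\gamma'$ the outcome $f$ where they first differ. A node $\gamma$ has *higher priority* than $\gamma'$ if $\gamma<_L\gamma'$ or $\gamma\subsetneq\gamma'$.

For an $S_{e,j}$-node $\beta$ let $\alpha(\beta)\subset\beta$ be the $N_e$-node below it. Call $\beta$ *live* if $\alpha(\beta)^\frown\infty\subseteq\beta$; a node that is not live does nothing. For live $\beta$ with $\alpha=\alpha(\beta)$, let $Q_\beta$ be the set of $P$-nodes $\pi$ with $\alpha^\frown\infty\subseteq\pi$ and $\pi^\frown\infty\subseteq\beta$. These are the splitting requirements that act after $\alpha$ has settled a round, so they are the dangerous ones.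

**Initialization.** To initialize a node is to discard all its parameters and states, cancel its candidates and any round in progress, and restart the sets it builds. All nodes start in this condition. We shall initialize only collections of three kinds: all nodes to the right of a visited node; all nodes of lower priority than some $\beta$; all $\gamma$ with $\pi^\frown\infty<_L\gamma$ for some $\pi$. Each of these is closed under extension of nodes. Hence:

(F2) Whatever initializes a node also initializes all nodes extending it.

**Stage $s$.** Visit nodes starting from the root. Whenever a node $\delta$ is visited, first all nodes to the right of $\delta$ are initialized; then $\delta$ acts. If $\delta$ has outcome $o$, then $\delta^\frown o$ is visited next, unless the stage has been ended or $\delta$ has level $s$, in which case the stage ends.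

**$P$-node $\pi$, pair $(B,\Psi)$.** It has a counter $p_\pi$, initially $0$, sets $A_1,A_2$, and for some $n<p_\pi$ a *current reserve* $R_\pi(n)$. This is a finite set consisting of a distinguished number $o_\pi(n)$ and labelled numbers. A number in neither $A_1$ nor $A_2$ is *undecided*. Put $p=p_\pi$. If it is not true that $\Psi^A(n)[s]\downarrow=B_s(n)$ for all $n\le p$, the outcome is $f$. Otherwise $s$ is a *$\pi$-exp stage*, and $\pi$ does the following.

1. For each $n\in B_s$ with a current reserve such that $R_\pi(n)\cap A_s$ contains an undecided number, put the least such number into $A_1$ and discard $R_\pi(n)$.
2. Put all other undecided elements of $A_s$ into $A_2$.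
3. If some $n\in B_s$ still has a current reserve, $s$ is *unclean*; take the least such $n$. Enumerate $o_\pi(n)$ into $A$ and $A_1$. Discard $R_\pi(n)$ and all $R_\pi(m)$ with $m>n$. Initialize all $\gamma$ with $\pi^\frown\infty<_L\gamma$. End the stage.
4. Otherwise $s$ is *clean*. For each $m\le p$ with $m\notin B_s$ and without current reserve choose a reserve $R_\pi(m)$ of fresh numbers: $o_\pi(m)$, and for every ready, uncancelled, unfailed candidate $x$ (explained below) of a live $\beta$ with $\pi\in Q_\beta$, exactly $t_x+1$ numbers labelled $x$. Set $p_\pi:=p+1$. Then, for every $\beta$ with $\pi\in Q_\beta$ which is in attacked state and such that $s$ is the first clean $\pi$-stage at which $\pi$ acts after the attack (the attack may have been made earlier in the same stage), initialize all nodes of lower priority than $\beta$. The outcome is $\infty$.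

Each reserve so chosen is called a *version*. Discarded versions never return, and versions are pairwise disjoint. Only $\pi$ itself enumerates $o_\pi(n)$, in step 3.

**$N$-node $\alpha$, pair $(C,\Phi)$, set $D=D_\alpha$.** Let $\ell$ be the maximal $y$ with $C_s(z)=\Phi^A(z)[s]$ for all $z<y$. If $\ell$ is not larger than the last $\alpha$-exp stage ($0$ if there is none since the last initialization), the outcome is $f$. Otherwise $s$ is *$\alpha$-exp*, with outcome $\infty$. Before proceeding, if a round $(x,t_0)$ of some $\beta$ with $\alpha(\beta)=\alpha$ is in progress, *resolve* it:

* if $C_s\restriction t_x=C_{t_0}\restriction t_x$, put $x$ into $D$ and say that $\beta$ *attacks* with $x$ at stage $t_1=s$; $\beta$ is now in attacked state; initialize all nodes of lower priority than $\beta$;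
* otherwise choose a fresh $d(x)$; the round is over (unsuccessful).

**Live $S_{e,j}$-node $\beta$, $q=|Q_\beta|$.** When visited, $\beta$ acts according to the case that applies.

* *Attacked state* (attack with $x$ at $t_1$). If no number $\le h(t_1)$ has entered $A$ since the attack, do nothing. Otherwise declare $x$ *failed*, leave the attacked state, and do nothing else at this visit.
* *Set-up.* Candidates come in blocks $E_0,\dots,E_q$ of fresh numbers $x$, each appointed with a fresh $d(x)$. At the first visit after an initialization appoint $E_0$ with $|E_0|=1$. The block $E_k$, and each of its members, becomes *ready* at the first later visit at which $\theta_j(x)[s]\downarrow$ for all $x\in E_k$. At that visit put $t_x=\theta_j(x)$ for $x\in E_k$, let $M_k(\pi)$ be the current value of $p_\pi$ for $\pi\in Q_\beta$, and, if $k<q$, appoint $E_{k+1}$ with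
$$|E_{k+1}|=1+\sum_{\pi\in Q_\beta}M_k(\pi).\tag{1}$$
Set-up is complete when $E_q$ is ready.
* *Set-up complete at an earlier visit, not attacked.* Let $x$ be the first unfailed candidate in order of blocks, if any. If $\Theta_j^{C_s}(x)[s]\downarrow=0$, start a *round* for $x$ at $t_0=s$: initialize all nodes of lower priority than $\beta$; enumerate into $A$ the number $d(x)$ and, for each $\pi\in Q_\beta$ and each $n$ such that the current $R_\pi(n)$ contains $x$-labelled numbers, one $x$-labelled number of $R_\pi(n)$ not yet in $A$. End the stage.

If the stage is not ended by $\beta$, the outcome is $0$.

A round is resolved at the next $\alpha$-exp stage, unless $\beta$ is initialized first. Nodes extending $\alpha^\frown\infty$ are visited only at $\alpha$-exp stages, after the resolution, and starting a round ends the stage. So for each $\alpha$ at most one round is in progress at any time.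

The initialization at the end of step 4 is easy to overlook. After an attack at $t_1$, the first clean stage $r$ of $\pi$ may come much later, and the computations $\Psi^A(n)=0$ found at $r$ may use numbers between $h(t_1)$ and $r$. Nodes of lower priority may have chosen such numbers in the meantime; a second initialization, at $r$, takes those away from them.

## Rounds are few and the true path exists

**Lemma 1.** A candidate $x$ starts at most $t_x+1$ rounds. Hence the $x$-labelled number required by a round always exists.

*Proof.* If a round started at $t_0$ is resolved unsuccessfully at $t_1$, then $C_{t_0}\restriction t_x\ne C_{t_1}\restriction t_x$. The intervals $[t_0,t_1]$ of different rounds for $x$ overlap at most in endpoints, and $C$ is c.e., so each unsuccessful round is charged with its own number $<t_x$ entering $C$. Hence there are at most $t_x$ unsuccessful rounds. A round that is successful, never resolved, or cancelled is the last one for $x$: after a success, $\beta$ stays in attacked state until $x$ fails or $\beta$ is initialized, and in either case $x$ is not used again. So there are at most $t_x+1$ rounds.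

Each round for $x$ uses one $x$-labelled number of a given version, $x$-labelled numbers enter $A$ only in rounds for $x$, and a version with $x$-labels contains $t_x+1$ of them. When a round starts, at most $t_x$ have been used. $\square$

**Lemma 2 (true path).** For each $k$ there is a leftmost node $\gamma_k$ of level $k$ that is visited infinitely often; the nodes to its left are visited at only finitely many stages. These nodes form a path. Each $\gamma_k$ is initialized only finitely often, and each $S$-node on the path starts only finitely many rounds.

*Proof.* We use induction on $k$. The root is visited at every stage. Let $\gamma=\gamma_k$ be visited infinitely often, with nodes to its left visited at only finitely many stages.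

**Step 1: unclean stages cannot accumulate without clean ones.** Let $\pi$ be any $P$-node. Reserves are created only at clean stages, finitely many at each, and every unclean stage discards at least one. So between two consecutive clean $\pi$-stages there are only finitely many unclean ones; and if there are only finitely many clean $\pi$-stages, there are only finitely many $\pi$-exp stages.

**Step 2: bound the initializations of $\gamma$.** We go through the causes.

* Visits to nodes to the left of $\gamma$: these happen at finitely many stages.
* Rounds, attacks and step-4 initializations belonging to $\beta<_L\gamma$: only finitely many such $\beta$ are ever visited, each finitely often. A visit starts at most one round, a round leads to at most one attack, and an attack leads to at most $|Q_\beta|$ step-4 initializations, one for each $\pi\in Q_\beta$. So there are finitely many.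
* Rounds, attacks and step-4 initializations belonging to $\beta\subsetneq\gamma$: finitely many, since by induction $\beta$ starts only finitely many rounds.
* Unclean stages of $\pi$ with $\pi^\frown\infty<_L\gamma$: either $\pi<_L\gamma$, and $\pi$ is visited finitely often; or $\pi^\frown f\subseteq\gamma$. In the latter case $\pi^\frown\infty<_L\gamma$ is visited only finitely often. A clean $\pi$-stage $s$ leads to a visit of $\pi^\frown\infty$ unless $s$ is the level of $\pi$. So $\pi$ has only finitely many clean stages, and by Step 1 only finitely many unclean ones.

**Step 3: find the next node.** If $\gamma$ is a $P$-node, there are two cases. If it has infinitely many clean stages, then $\gamma^\frown\infty$ is visited infinitely often. If not, it has only finitely many exp stages by Step 1; then $\gamma^\frown f$ is visited at almost all stages at which $\gamma$ is visited, and $\gamma^\frown\infty$ only finitely often. If $\gamma$ is an $N$-node, it never ends a stage except by the level condition, so one of its two outcomes is visited infinitely often, and the leftmost such one is as required. If $\gamma$ is an $S$-node that is not live, it does nothing and $\gamma^\frown0$ is visited infinitely often. If $\gamma$ is a live $S$-node, then after its last initialization it has only finitely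 many candidates, each with finitely many rounds by Lemma 1, and before that it is visited only finitely often. So it starts finitely many rounds. It ends stages only by starting a round or by the level condition, so $\gamma^\frown0$ is visited infinitely often. $\square$

## What can injure an attack

**Lemma 3.** Let $\beta$ attack with $x$ at stage $t_1$, the round having started at $t_0$. Let $u$ be the first number $\le h(t_1)$ entering $A$ after the attack, at stage $s$, and suppose $\beta$ is not initialized after the start of the round through the end of stage $s$. Then $u=o_\pi(n)$ for some $\pi\in Q_\beta$ and some $n$, and the version $R_\pi(n)$ containing it has no $x$-labels.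

If several numbers $\le h(t_1)$ enter together, they do so in a round; Step 1 below applies to any of them and shows that this is impossible. Step 3 of a $P$-node enumerates a single number.

*Proof.* Let $\alpha=\alpha(\beta)$. By (F2), no node $\subseteq\beta$ is initialized in the period considered. Numbers enter $A$ through rounds of $S$-nodes or through step 3 of $P$-nodes.

**Step 1: exclude rounds.** Suppose $u$ enters in a round of $\eta$. If $\eta$ has higher priority than $\beta$, the round initializes $\beta$, which is excluded. The node $\beta$ itself starts no round before $u$ has entered, since it is in attacked state until then. If $\eta$ has lower priority than $\beta$, it was initialized at the attack. Its candidates, their numbers $d(\cdot)$, and all versions bearing labels of these candidates were chosen after that, hence at stages $\ge t_1$; so all numbers its rounds enumerate are $>h(t_1)$ by (F1). Thus $u=o_\pi(n)$ for a $P$-node $\pi$, enumerated in step 3 at the unclean $\pi$-stage $s$.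

**Step 2: show $\pi^\frown\infty\subseteq\beta$.** If $\pi$ has lower priority than $\beta$, it was initialized at the attack, and its numbers chosen later are $>h(t_1)$. If $\pi<_L\beta$, visiting $\pi$ initializes $\beta$. If $\pi^\frown f\subseteq\beta$, an unclean $\pi$-stage initializes $\beta$. All three are impossible, so $\pi^\frown\infty\subseteq\beta$. As $u\le h(t_1)$, the version containing $u$ was chosen before stage $t_1$ by (F1), and it was current from its choice until it was used at stage $s$.

**Step 3: show $\pi\in Q_\beta$.** We must exclude $\pi\subsetneq\alpha$. In that case $\pi^\frown\infty\subseteq\alpha$, and $\alpha$ was visited at $t_1$, so $\pi$ acted and was clean at $t_1$ before $\alpha$ was visited; in particular $s>t_1$. The version was current after $\pi$'s action at $t_1$. By cleanness, $n\notin B_{t_1}$. Since $n<p_\pi$ at that time, $\Psi^A(n)[t_1]=0$ with use $<t_1$. At the $\pi$-exp stage $s$ we have $\Psi^A(n)[s]=B_s(n)=1$. So a number $<t_1\le h(t_1)$ entered $A$ between these two actions of $\pi$. Nothing entered $A$ at $t_1$ before the attack, because entries end the stage. So that number entered after the attack and before $u$, contradicting the choice of $u$. Also $\pi\ne\alpha$, since they work for different kinds of requirements. Hence $\alpha\subsetneq\pi$,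 and as $\alpha^\frown\infty\subseteq\beta$, we get $\pi\in Q_\beta$.

From now on suppose, for a contradiction, that the version has $x$-labels.

**Step 4: find the spare number that the round put in.** The version was chosen at a stage $v<t_1$. There is no $\alpha$-exp stage strictly between $t_0$ and $t_1$, so $\pi\supseteq\alpha^\frown\infty$ is not visited there, and $v\le t_0$. If $v=t_0$, then $\pi$ acted before $\beta$ at $t_0$. So the version was current when $\beta$ started the round, and an $x$-labelled $y\in R_\pi(n)$ with $y\notin A_{t_0}$ was enumerated into $A$ at $t_0$. At that time $y$ was undecided for $\pi$, as $A_1\cup A_2\subseteq A$.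

**Step 5: follow $y$ to the next exp stage of $\pi$.** Let $r>t_0$ be the first $\pi$-exp stage after $t_0$. Then $t_1\le r\le s$, and if $r=t_1$, then $\pi$ acts at $r$ after the attack, since $\alpha\subsetneq\pi$. The version is still current when $\pi$ starts to act at $r$, and $y$ is still undecided, since numbers are decided only at $\pi$-exp stages.

If $n\in B_r$, step 1 of the construction discards $R_\pi(n)$ at $r\le s$, so $o_\pi(n)$ does not enter $A$ at $s$, a contradiction. So $n\notin B_r$, and $r<s$ because $n\in B_s$.

If $r$ were unclean, some $o_\pi(n')$ would enter $A$ at stage $r$ after the attack. Its version was chosen at a stage $\le t_0<t_1$, because there was no $\pi$-exp stage between $t_0$ and $r$ and no version is chosen at an unclean stage. So $o_\pi(n')\le h(t_1)$, and it enters before $u$, a contradiction.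

So $r$ is clean, and it is the first clean $\pi$-stage at which $\pi$ acts after the attack. At $r$ the node $\beta$ is in attacked state, since no number $\le h(t_1)$ enters after the attack before stage $s>r$. Hence $\pi$'s step 4 at $r$ initialized all nodes of lower priority than $\beta$. Moreover $n\notin B_r$ and $n<p_\pi$ give $\Psi^A(n)[r]=0$ with use $<r$.

**Step 6: isolate a second injury $u'$.** Since $\Psi^A(n)[s]=1$, some number $<r\le h(r)$ entered $A$ after $\pi$'s action at $r$ and before $u$. (Nothing enters at stage $r$ before $\pi$ acts.) Let $u'$ be the first number $\le h(r)$ entering $A$ after $\pi$'s action at $r$. It enters before $u$, and after the attack, so $u'>h(t_1)$ by the choice of $u$.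

**Step 7: locate $u'$ as we located $u$.** A round of higher priority than $\beta$ would initialize $\beta$. The node $\beta$ is in attacked state and starts no round. Nodes of lower priority than $\beta$ were initialized at $r$, so the numbers they enumerate later, in their rounds or in step 3 if they are $P$-nodes, were chosen at stages $\ge r$ and are $>h(r)$. Step 3 of $\pi'$ with $\pi'<_L\beta$ or $\pi'^\frown f\subseteq\beta$ would initialize $\beta$. As before, this applies to every number $\le h(r)$ entering together with $u'$. So $u'=o_{\pi'}(n')$ with $\pi'^\frown\infty\subseteq\beta$, and its version was chosen before stage $r$ by (F1). Both $\pi$ and $\pi'$ are contained in $\beta$, so they are comparable. Let $\pi'$ work for $(B',\Psi')$.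

**Step 8: exclude $\pi'\subseteq\pi$.** In this case $\pi'$ acted and was clean at $r$, and so $u'$ enters at a stage $>r$. The version of $u'$ was current after the action of $\pi'$ at $r$. So $n'\notin B'_r$ and $\Psi'^A(n')[r]=0$ with use $<r$. When $u'$ enters, the value is $1$. So an earlier number $<r$ entered $A$ since the action of $\pi'$ at $r$. Nothing enters $A$ at stage $r$ between the actions of $\pi'$ and $\pi$. So this number entered after $\pi$'s action at $r$ and before $u'$, contradicting the choice of $u'$.

**Step 9: exclude $\pi\subsetneq\pi'$.** Since $u'>h(t_1)$, (F1) says that its version was chosen at a stage $v'$ with $t_1\le v'<r$. Then $\pi'\supseteq\pi^\frown\infty$ is visited at $v'$, so $v'$ is a clean $\pi$-stage with $t_0<v'<r$, contradicting the choice of $r$.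

Both cases are impossible, so the version has no $x$-labels. $\square$

## Failures descend, so a candidate survives

**Lemma 4.** Let $\beta$ be live, and suppose that after its last initialization set-up is completed. Then not all of its final candidates fail.

*Proof.* Let $Q=Q_\beta$ and $q=|Q|$, and suppose all candidates in $E_0\cup\dots\cup E_q$ fail. By (F2), the nodes $\pi\in Q$ are not initialized after the last initialization of $\beta$, so $p_\pi$ is nondecreasing from then on.

**Step 1: bound the index of a failure.** Let $x\in E_i$ attack at $t_1$ and fail. By Lemma 3, the first number $\le h(t_1)$ entering $A$ after the attack is some $o_\pi(n)$ with $\pi\in Q$, from a version without $x$-labels. Say that $x$ *fails through* $(\pi,n)$, at the stage $s$ when this number enters. As we saw in Lemma 3, the version was chosen before stage $t_1$, when $x$ was unfailed and uncancelled or not yet appointed. If it had been chosen while $x$ was ready, it would have $x$-labels. So it was chosen before $E_i$ became ready. It is current at $s$, so it was chosen after the last initialization of $\pi$, and since then $p_\pi$ has not decreased. Step 4 leaves $p_\pi$ larger than all indices with reserves. Therefore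
$$x\in E_i\text{ fails through }(\pi,n)\ \Longrightarrow\ n<M_i(\pi).\tag{2}$$
In particular the version was chosen before set-up was complete.

**Step 2: indices decrease.** Suppose a failure through $(\pi,n)$ at stage $s$ is followed by a failure of $x'$ through $(\pi,n')$ at stage $s'>s$. Then $n'<n$. Indeed, the version involved in the later failure was chosen before set-up was complete, hence before $s$, since rounds start only afterwards; and it is current until $s'$. But all versions of $\pi$ with index $\ge n$ current at $s$ were discarded at $s$.

**Step 3: each block meets a new $P$-node.** Let $S_k$ be the set of $\pi\in Q$ through which some candidate in $E_0\cup\dots\cup E_{k-1}$ fails. We claim $S_k\subsetneq S_{k+1}$ for $0\le k\le q$. For $k=0$ we have $S_0=\emptyset$, and the element of $E_0$ fails. Let $k\ge1$ and suppose $S_{k+1}=S_k$. For each $\pi\in S_k$, some candidate of a block $E_i$ with $i<k$ failed through $\pi$ at an index $n_\pi<M_i(\pi)\le M_{k-1}(\pi)$, by (2) and monotonicity of $p_\pi$. Candidates are treated in order of blocks, and a candidate starts rounds only after its predecessors have been declared failed. So the failures of members of $E_k$ come later, at distinct stages, and those through $\pi$ have strictly decreasing indices below $n_\pi$. Hence at most $M_{k-1}(\pi)$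 candidates of $E_k$ fail through $\pi$. Every failing member of $E_k$ fails through some $\pi\in S_{k+1}=S_k$, so at most $\sum_{\pi\in Q}M_{k-1}(\pi)$ fail altogether. By (1) this is less than $|E_k|$, a contradiction.

**Step 4: count.** By Step 3, $|S_{q+1}|\ge q+1>|Q|$, although $S_{q+1}\subseteq Q$, a contradiction. $\square$

## $D$ is below $A$ and not wtt-below $C$

Let $\alpha$ be the $N_e$-node on the true path and suppose $C=\Phi^A$. Every initial segment of $C=\Phi^A$ is eventually computed correctly and permanently, so $\ell\to\infty$. So there are infinitely many $\alpha$-exp stages, and $\alpha^\frown\infty$ is on the true path. Let $D$ be the final version of $D_\alpha$, which is c.e.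

**Lemma 5.** $D\le_T A$.

*Proof.* Work after the last initialization of $\alpha$. The finitely many $x$ appointed earlier are cancelled by (F2) and are not in $D$.

**Step 1: describe the search.** Given $x$: a candidate appointed at stage $s$ is $>h(s)\ge s$. So if $x$ is not appointed before stage $x$ as a candidate of a node $\beta$ with $\alpha(\beta)=\alpha$, then $x\notin D$. Otherwise, using $A$, search for a stage at which

* (a) $x\in D$; or
* (b) $x$ has been cancelled and $x\notin D$; or
* (c) no round for $x$ is in progress, and the current $d(x)$ is not in the final set $A$.

**Step 2: the search gives the right answer.** In case (b), $x\notin D$ forever. In case (c), no further round for $x$ ever starts: it would enumerate the current $d(x)$, and $d(x)$ changes only when a round is resolved. As $x$ can enter $D$ only through a round, $x\notin D$ then means $x\notin D$ forever.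

**Step 3: the search stops.** There are finitely many rounds for $x$ by Lemma 1. Each is resolved or cancelled, because there are infinitely many $\alpha$-exp stages. After the last one, $x\in D$, or $x$ is cancelled, or the current $d(x)$ is never enumerated; or, if $x$ is cancelled later, (b) applies. $\square$

**Lemma 6.** $S_{e,j}$ is satisfied for every $j$, so $D\not\le_{wtt}C$.

*Proof.* Let $\beta$ be the $S_{e,j}$-node on the true path. It is live, since $\alpha^\frown\infty$ is on the path. Work after its last initialization.

**Step 1: dispose of partial $\theta_j$.** The node $\beta$ is visited infinitely often. So if set-up is never completed, some block that has been appointed never becomes ready, and $\theta_j(x)\uparrow$ for some $x$ in it. Then $S_{e,j}$ holds.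

**Step 2: fix the candidate.** Otherwise, by Lemma 4, there is a first candidate $x$ that never fails. All candidates before it fail, so from some point on $x$ is the first unfailed candidate.

**Step 3: the case that $\beta$ attacks with $x$ at $t_1$.** Since $x$ never fails and $\beta$ is visited infinitely often, no number $\le h(t_1)$ enters $A$ after the attack. Let $t_0$ be the start of the round. Both $t_0$ and $t_1$ are $\alpha$-exp, so $\ell>t_0\ge t_x$ at $t_1$. Here $t_0\ge t_x$ because $\theta_j(x)$ had converged by stage $t_0$, with value $<t_0$. So at $t_1$, $C_{t_1}\restriction t_x$ agrees with $\Phi^A\restriction t_x$, with uses $<t_1\le h(t_1)$. Nothing entered $A$ at $t_1$ before the attack, so these computations persist forever. As $C=\Phi^A$, we get $C\restriction t_x=C_{t_1}\restriction t_x=C_{t_0}\restriction t_x$, the last equality because the round was successful. All queries in $\Theta_j^{C_{t_0}}(x)[t_0]=0$ are $<t_x$. Hence $\Theta_j^C(x)=0\ne1=D(x)$.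

**Step 4: the case that $\beta$ never attacks with $x$.** Then $D(x)=0$. There are finitely many rounds for $x$, all resolved. So from some point on no round is started, although $\beta$ is visited infinitely often, not attacked, and with $x$ as first unfailed candidate. That means $\Theta_j^{C_s}(x)[s]\downarrow=0$ fails at all these visits. If $\Theta_j^C(x)=0$ held, it would hold at all sufficiently large stages. Hence $\Theta_j^C(x)\ne0=D(x)$.

Any wtt-reduction of $D$ to $C$ would be given by some pair $(\Theta_j,\theta_j)$ with $\theta_j$ total and $D=\Theta_j^C$, and this has been excluded for every $j$. $\square$

## The splitting halves

**Lemma 7.** Every $P_e$ is satisfied.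

*Proof.* Let $\pi$ be the $P_e$-node on the true path and let $B=\Psi^A$. Work after $\pi$'s last initialization.

**Step 1: there are infinitely many clean stages.** If there were only finitely many, $p_\pi$ would be eventually constant, and since $B=\Psi^A$ the exp condition would hold at almost all visits. But then there are only finitely many exp stages, by Step 1 in the proof of Lemma 2, a contradiction. So there are infinitely many clean stages, and $p_\pi\to\infty$.

**Step 2: $A_1$ and $A_2$ split $A$.** They are c.e. subsets of $A$. They are disjoint: steps 1 and 2 of the construction treat only undecided numbers, and in step 3 the number $o_\pi(n)$ was not in $A$ before, since only $\pi$ enumerates it, so it was undecided. Every element of $A$ is decided by the next exp stage, by step 2. So $A_1\sqcup A_2=A$.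

**Step 3: record a property of clean stages.** After a clean stage $s$ no $n\in B_s$ has a current reserve, and elements of $B_s$ never receive one later, because step 4 chooses reserves only for $m\notin B$.

**Step 4: $B\le_T A_1$, by recursion on $n$.** Suppose $B\restriction n$ is known. Find a clean stage $s$ with $n\le p_\pi$ at the start of step 4 and $B_s\restriction n=B\restriction n$. If $n\in B_s$ we are done. Otherwise $n$ has a current reserve $R_\pi(n)$ after stage $s$. By Step 3, no $m<n$ with $m\in B$ has a current reserve after $s$, so no $m<n$ causes a discard after $s$. So $R_\pi(n)$ is discarded only if $n$ enters $B$. If $n$ enters $B$, then at the next exp stage an element of $R_\pi(n)$ enters $A_1$, by step 1 of the construction or by its step 3, where $n$ is the least candidate. Conversely, versions are disjoint, so elements of $R_\pi(n)$ enter $A_1$ only as members of this version, and only if $n\in B$. Hence $n\in B\iff R_\pi(n)\cap A_1\ne\emptyset$. The set $R_\pi(n)$ is finite and known, so $A_1$ decides this. The reserve is located only after $B\restriction n$ is known, so the procedure gives no computable bound on its questions, in contrast to Proposition 1.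

**Step 5: $A_1\le_T B$.** Elements enter $A_1$ only as members of a version current at that time and chosen by $\pi$ since its last initialization, say of index $n$, and only if $n\in B$. Let $y$ be given. A version chosen at stage $v$ has all elements $>v$; so if $y$ lies in no version chosen by $\pi$, since its last initialization, before stage $y$, then $y\notin A_1$. Otherwise let $y$ be in a version of $R_\pi(n)$, which is unique. If $n\notin B$, then $y\notin A_1$. If $n\in B$, find a clean stage $s$ after the version was chosen with $n\in B_s$. By Step 3 the version has been discarded by then, so $y\in A_1$ if and only if $y$ is in $A_1$ by the end of stage $s$. $\square$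

*Proof of Theorem A.* By Lemma 7, applied to all pairs $(B,\Psi)$, the set $A$ has the USP. By Lemmas 5 and 6, for every c.e. $C\le_T A$ there is a c.e. $D\le_T A$ with $D\not\le_{wtt}C$. The statement about $\deg(A)$ was derived from this when Theorem A was stated. $\square$

## Position of the degree, and $\omega$-c.e. sets

*Proof of Theorem B.*

**Part 1.** The first sentence is Proposition 1. The inclusion of classes is proper by Theorem A.

**Part 2.** Let $\mathbf a$ be not wtt-topped and let $A\in\mathbf a$ have the USP. If $\mathbf a=\mathbf 0'$, then $\mathbf a$ contains $K$, a wtt-top, a contradiction. So $A$ is incomplete, and it is low$_2$ by (ii). If $A$ were low, it would be a wtt-top by (i), a contradiction. Both properties depend only on the degree, so $\mathbf a$ is low$_2$ and not low.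

**Part 3.** Let $A$ be as in Theorem A and let $C=\Phi^A$ be $\omega$-c.e., with approximation $c(x,s)$ and bound $b(x)$ on the number of changes. Here $C$ need not be c.e., so Theorem A does not apply to it directly. We replace it by a c.e. set $\hat C$ with $C\le_{wtt}\hat C\le_T A$.

**Step 1: define $\hat C$.** Call $s$ *$x$-good* if $\Phi^A(x)[s]\downarrow=c(x,s)$. For each $x$ almost all stages are $x$-good. Let $\hat C$ be the set of $\langle x,k\rangle$ with $k\ge1$ such that there are $x$-good stages $s_0<\dots<s_k$ with $c(x,s_i)\ne c(x,s_{i+1})$ for all $i<k$. Then $\hat C$ is c.e., and $\langle x,k\rangle\in\hat C$ implies $k\le b(x)$.

**Step 2: $C\le_{wtt}\hat C$.** Let $K_x$ be the largest $k$ with $\langle x,k\rangle\in\hat C$, or $0$ if there is none. A shorter part of an alternating sequence is alternating, so $\langle x,k\rangle\in\hat C$ if and only if $1\le k\le K_x$; and $K_x$ is the number of changes of $c(x,\cdot)$ along the sequence of $x$-good stages. Let $v_x$ be the value $c(x,s)$ at the first $x$-good stage, which can be computed. The final value along the good stages is $C(x)$, so $C(x)$ is congruent to $v_x+K_x$ modulo $2$. To find $K_x$ one asks $\hat C$ only about $\langle x,k\rangle$ with $1\le k\le b(x)$, which is a computable bound.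

**Step 3: $\hat C\le_T A$.** With oracle $A$ find an $x$-good $s$ whose computation $\Phi^A(x)[s]$ is $A$-correct. This computation persists, so at all later $x$-good stages $c(x,\cdot)$ has the same value. Hence $K_x$ is determined by the stages $\le s$.

**Step 4: apply Theorem A.** There is a c.e. $D\le_T A$ with $D\not\le_{wtt}\hat C$. If $D\le_{wtt}C$ held, then $D\le_{wtt}\hat C$ by Step 2 and transitivity of $\le_{wtt}$. So $D\not\le_{wtt}C$. $\square$
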